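
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Efficiency of the nonparametric maximum likelihood estimator\\ for partly interval-censored data\\ without separated examination times}


\begin{abstract}
A fixed proportion of a sample of failure times is observed exactly; each remaining failure time is only located between consecutive points of a random examination vector $U_1<\dots<U_m$. We prove that the nonparametric maximum likelihood estimator $\widehat F_n$ of the failure distribution $F_0$ satisfies $\sqrt n(\widehat F_n-F_0)\Rightarrow Z_2$ in $D[0,\infty)$, where $Z_2$ is a Gaussian process whose variance attains the information lower bound. No positive lower bound on the gaps $U_{k+1}-U_k$ is required. This confirms a conjecture stated in \cite{TR301}. The proof combines an exact (remainder-free) inversion of the self-consistency equation with an entropy bound for ratios $F((s,b])/F((a,b])$ over intervals $(a,b]$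 of all lengths.
\end{abstract}

\section{The problem and the result}

\subsection{The model}

Let $F_0$ be a distribution function on $[0,\infty)$ and let $T_1,T_2,\dots$ be i.i.d.\ failure times with distribution $F_0$. Fix $m\ge2$ and a random vector $(U_1,\dots,U_m)$ in $[0,\infty)^m$ with $U_1<\dots<U_m$ almost surely and joint distribution function $G$. A sample of size $n$ consists of $n_1=n_1(n)$ exact and $n_2=n-n_1$ interval-censored observations, where the numbers $n_1(n)$ are deterministic and
\[
\alpha_{1n}:=n_1/n\to\alpha_1\in(0,1),\qquad \alpha_{2n}=1-\alpha_{1n},\qquad \alpha_2=1-\alpha_1 .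
\]
Whether an observation is exact or censored does not depend on the failure times or on the examination times. For an exact observation we see $T_i$. For a censored one we see an examination vector $(U_{i1},\dots,U_{im})$ and the indicators
\[
\delta_{ik}=1_{[U_{i,k-1}<T_i\le U_{ik}]},\qquad k=1,\dots,m+1,\qquad U_{i0}=0,\ U_{i,m+1}=\infty ;
\]
thus we learn in which of the $m+1$ intervals $T_i$ lies. The examination vectors are i.i.d.\ copies of $(U_1,\dots,U_m)$, independent of all failure times.

The nonparametric maximum likelihood estimator (NPMLE) $\widehat F_n$ maximizes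
\begin{equation}\label{eq:lik}
\prod_{\text{exact}}dF(T_i)\;\times\prod_{\text{censored}}\ \prod_{k=1}^{m+1}\bigl(F(U_{ik})-F(U_{i,k-1})\bigr)^{\delta_{ik}}
\end{equation}
over distribution functions $F$, with $F(0)=0$, $F(\infty)=1$ and $dF(T_i)$ read as the jump of $F$ at $T_i$; mass at $+\infty$ is allowed. It is taken to be a right-continuous nondecreasing step function whose jumps lie in the pooled finite set of observed exact times and examination times; mass not assigned to that set is placed at $+\infty$.

Let $D[0,\infty)$ be the space of bounded right-continuous functions with left limits on $[0,\infty)$, with the supremum norm, and let $\Rightarrow_D$ denote convergence in distribution in the sense of Hoffmann-J{\o}rgensen. Throughout, probabilities and expectations of nonmeasurable maps are outer ones, and $O_p$, $o_p$ are understood in that sense. Consider the following assumptions.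
\begin{itemize}
\item[(A2)] $F_0$ is continuous (so that $F_0(0)=0$) and strictly increasing on $[0,\infty)$.
\item[(A3)] $G$ is continuous, and $P(U_{k+1}-U_k\ge\eta_0)=1$ for $k=1,\dots,m-1$ and some $\eta_0>0$.
\end{itemize}
The report \cite{TR301} proves, under its standing model condition, (A2) and (A3), that $\sqrt n(\widehat F_n-F_0)\Rightarrow_DZ_2$ for a mean-zero Gaussian process $Z_2$ whose variance achieves the information lower bound. It proves the same conclusion when (A3) is replaced by the condition that $(U_1,\dots,U_m)$ is discrete with finitely many support points. It conjectures that the separation of adjacent examination times in (A3) is not needed. We prove this. All that we use about the examination vector is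
\begin{equation}\label{eq:H}
0<U_1<U_2<\dots<U_m<\infty\quad\text{almost surely.}\tag{H}
\end{equation}
If $G$ is continuous, then \eqref{eq:H} holds: were $P(U_1=0)>0$, then $P(U_1=0,\ U_j\le v\text{ for all }j)>0$ for some $v$, and $G$, which vanishes when its first argument is negative, would jump at $(0,v,\dots,v)$. The rest of \eqref{eq:H} is part of the model.

\subsection{The theorem}

Put $I_k=(U_{k-1},U_k]$ with $U_0=0$ and $U_{m+1}=\infty$, let $I(x)$ be the interval $I_k$ that contains $x>0$, and write $F_0(I)$ for the $F_0$-probability of $I$. For $h\in L_2(F_0)$ let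
\begin{equation}\label{eq:K0}
K_0h(x)=E\Bigl[\frac1{F_0(I(x))}\int_{I(x)}h\,dF_0\Bigr],\qquad J=\alpha_1+\alpha_2K_0,
\end{equation}
where the expectation is over $(U_1,\dots,U_m)$. The inner quotient is the conditional mean of $h(T)$ given a censored observation with interval $I(x)$. Hence $\langle g,K_0h\rangle=E\bigl(E[g(T)\,|\,\text{obs}]\,E[h(T)\,|\,\text{obs}]\bigr)$ in $L_2(F_0)$, where ``obs'' is one censored observation. So $K_0$ is self-adjoint and nonnegative with norm at most $1$, and $J\ge\alpha_1$ is boundedly invertible.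

The operator $J$ measures information. Take a bounded $g$ with $\int g\,dF_0=0$ and the submodel $dF_\theta=(1+\theta g)\,dF_0$ through $F_0$. The score at $\theta=0$ is $g(T)$ for an exact observation and $E[g(T)\,|\,\text{obs}]$ for a censored one, so the information for $\theta$ per observation is asymptotically $\alpha_1\langle g,g\rangle+\alpha_2\langle g,K_0g\rangle=\langle g,Jg\rangle$. The derivative of $F_\theta(t)$ at $\theta=0$ is $\int_{(0,t]}g\,dF_0$. The \emph{information lower bound} for $F_0(t)$ is the Cram\'er--Rao bound of the least favorable submodel,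
\begin{equation}\label{eq:bound}
\sup_{g}\ \frac{\bigl(\int_{(0,t]}g\,dF_0\bigr)^2}{\langle g,Jg\rangle},\qquad g\text{ bounded},\ \int g\,dF_0=0,\ g\ne0\text{ in }L_2(F_0) .
\end{equation}

\begin{theorem}\label{thm:main}
Assume \textup{(A2)} and \eqref{eq:H}, and let $\widehat F_n$ be any maximizer as described above. Then
\[
\sqrt n(\widehat F_n-F_0)\Rightarrow_DZ_2\quad\text{in }D[0,\infty),
\]
where $Z_2$ is a tight mean-zero Gaussian process with continuous paths and
\begin{equation}\label{eq:cov}
\operatorname{Cov}(Z_2(s),Z_2(t))=\bigl\langle J^{-1}1_{(0,s]},1_{(0,t]}\bigr\rangle_{L_2(F_0)}-F_0(s)F_0(t).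
\end{equation}
For every $t\in[0,\infty)$, $\operatorname{Var}Z_2(t)$ equals the information lower bound \eqref{eq:bound}. In particular, in the model above with any $m\ge2$, the convergence and the optimality hold under \textup{(A2)} and continuity of $G$ alone.
\end{theorem}

Section~\ref{sec:info} shows moreover that $\widehat F_n$ is regular and efficient along the submodels $F_\theta$.

\subsection{A case that can be done by hand}\label{sub:fixed}

Suppose the examination times are nonrandom, so that the partition $I_1,\dots,I_{m+1}$ is fixed. Let $p_k$ be $n^{-1}$ times the number of all units, exact or censored, whose failure time is known to lie in $I_k$, and let $H_n$ be $n^{-1}$ times the counting measure of the exact times. If $\widehat F_n(I_k)=q_k$, the likelihood factors into $\prod_kq_k^{np_k}$ times the likelihoods of the exact times within the cells. Hence $q_k=p_k$ and, if every cell contains an exact time, $\widehat F_n$ spreads the mass $p_k$ over $I_k$ in proportion to $H_n$: for $t\in I_k=(a,b]$,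
\[
\widehat F_n(t)=\sum_{j<k}p_j+p_k\,\frac{H_n((a,t])}{H_n(I_k)} .
\]
At the examination times this is the empirical distribution function of the \emph{full} sample. Inside a cell, only the exact observations decide where the mass goes. Put $\ell=F_0(I_k)$ and $p=F_0((a,t])/\ell$. The pooled part contributes the variance of $1_{(0,a]}(T)+p1_{I_k}(T)$, which is $F_0(a)+p^2\ell-F_0(t)^2$. The estimated fraction is, given the counts, a binomial proportion based on about $n\alpha_1\ell$ trials, uncorrelated with the pooled part, and contributes $\ell^2\,p(1-p)/(\alpha_1\ell)$. Since $F_0(a)+p\ell=F_0(t)$, the asymptotic variance is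
\begin{equation}\label{eq:fixedvar}
F_0(t)(1-F_0(t))+\frac{\alpha_2}{\alpha_1}\,\ell\,p(1-p).
\end{equation}
This agrees with \eqref{eq:cov}: here $K_0$ is the orthogonal projection onto functions that are constant on cells, so $J^{-1}=K_0+\alpha_1^{-1}(1-K_0)$, and $\langle K_01_{(0,t]},1_{(0,t]}\rangle=F_0(a)+p^2\ell$, $\langle(1-K_0)1_{(0,t]},1_{(0,t]}\rangle=\ell p(1-p)$. The example also shows the role of $\alpha_1>0$: for $\alpha_1=0$ we would have $J=K_0$, which kills every $h$ with mean zero on each cell.

In \eqref{eq:fixedvar} the price of censoring is at most $\alpha_2\ell/(4\alpha_1)$. A \emph{short} interval costs almost nothing, because knowing that $T$ lies in it is nearly an exact observation. So one should guess that examination times lying close together do no harm. The difficulty is in the analysis, as we explain next.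

\subsection{The difficulty, and the plan of the proof}\label{sub:plan}

For random examination times $\widehat F_n$ has in general no closed form, but it satisfies a self-consistency equation containing the quotients $\int_Ih\,d\widehat F_n/\widehat F_n(I)$ over the observed intervals $I$. One has to control the empirical process of the censored observations at these random functions of $I$. Since $h$ will have bounded variation, this reduces to the functions
\[
(a,b]\ \mapsto\ \frac{F((s,b])}{F((a,b])},\qquad a<s<b,
\]
indexed by $s$ and by candidates $F$. Under (A3) the intervals $I_k$ that can contain a fixed $s>0$ have $F_0$-mass bounded away from zero. Without (A3) this mass can be arbitrarily small, at every location $s$. In the scale where $F_0$ is uniform, we treat intervals according to their length $|I|$ relative to $r_n=n^{-2/3}$.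
\begin{itemize}
\item \emph{Very short intervals, $|I|<r_n$.} A failure time falls in a given interval with probability equal to its length, so the probability that the observed interval contains $s$ \emph{and} is shorter than $r$ is at most $r$. Since $\sqrt n\,r_n\to0$, these intervals have no influence.
\item \emph{All other intervals.} Since $nr_n$ is much larger than $\log n$, the exact observations force $\widehat F_n(I)\ge c|I|$ simultaneously for all $|I|\ge r_n$, with probability tending to $1$. Any sequence with $n^{-1}\log n\ll r_n\ll n^{-1/2}$ would serve.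
\item \emph{The entropy.} Write $v(b)=F((s,b])$ and $w(a)=F((a,s])$. The quotient is $v/(v+w)$, whose log-odds is
\[
\log v(b)-\log w(a),
\]
a monotone function of $b$ alone plus a monotone function of $a$ alone. With $F(I)\ge c|I|$ one may truncate $v$ and $w$ from below at a constant times a power of the desired accuracy $\varepsilon$, so that the logarithms range over an interval of length $O(1+\log(1/\varepsilon))$, and classical bounds for monotone functions of \emph{one} variable apply.
\end{itemize}
Two more ingredients make this sufficient. The self-consistency equation is inverted with an operator taken at $\widehat F_n$, not at $F_0$; this yields an identity without remainder (Lemma~\ref{lem:identity}) and gives the rate $n^{-1/2}$ without a prior consistency proof. And this operator is inverted in supremum norm, uniformly over the $F$ that satisfy the lower bound above, by splitting it at a fixed interval length (Lemma~\ref{lem:inv}).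

\section{Self-consistency and an exact identity}

\subsection{Uniform scale}\label{sub:scale}

By (A2), $F_0:[0,\infty)\to[0,1)$ is an increasing homeomorphism; put $F_0(\infty)=1$. Replace $T_i$, $U_{ik}$ by $F_0(T_i)$, $F_0(U_{ik})$, and $F$ by $F\circ F_0^{-1}$. The likelihood, the pooled set, the maximizers and sup-norm distances are preserved, and $D[0,\infty)$ becomes isometrically $D[0,1)$, the bounded right-continuous functions with left limits on $[0,1)$. \emph{From now on the failure times are uniform}: $F_0$ is Lebesgue measure on $(0,1]$, $U_0=0$, $U_{m+1}=1$, and the point $1$ plays the role of $+\infty$. A candidate $F$ is a probability measure on $(0,1]$, and $F(t)=F((0,t])$.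

All intervals are of the form $I=(a,b]$, $0\le a<b\le1$, with length $|I|=b-a$, and are identified with the points $(a,b)$ of the plane. The intervals $I_1,\dots,I_{m+1}$ form a random partition $\pi$ of $(0,1]$; the last one is $(U_m,1]$. By \eqref{eq:H}, $\min_k|I_k|>0$ a.s. Hence
\begin{equation}\label{eq:rho}
\rho(\varepsilon):=\sup_{x\in(0,1]}P(|I(x)|<\varepsilon)\le P\bigl(\min_k|I_k|<\varepsilon\bigr)\to0\qquad(\varepsilon\downarrow0).
\end{equation}
Let $Q$ be the law of the observed interval $I(T)$, with $T$ uniform and independent of $\pi$. Given $\pi$, the interval $I_k$ is observed with probability $|I_k|$, so, writing $Qf=\int f\,dQ$ (and likewise for other measures),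
\begin{equation}\label{eq:Q}
Qf=E\sum_{k=1}^{m+1}|I_k|\,f(I_k).
\end{equation}

Let $\mathcal B$ be the space of bounded Borel functions on $(0,1]$ (functions, not classes) with the sup norm. For a candidate $F$ and $h\in\mathcal B$ define the averages
\[
A_Fh(I)=\frac{\int_Ih\,dF}{F(I)}\ \text{ if }F(I)>0,\qquad A_Fh(I)=\frac1{|I|}\int_Ih(x)\,dx\ \text{ if }F(I)=0 .
\]
This is Borel in $(a,b)$, and always $F(I)\,A_Fh(I)=\int_Ih\,dF$. Put
\[
K_Fh(x)=E\bigl[A_Fh(I(x))\bigr]\qquad(F\text{ fixed, expectation over }\pi).
\]
$K_F$ is a linear contraction of $\mathcal B$ with $K_F1=1$. We write $A_0=A_{F_0}$; and $K_{F_0}$ is the operator $K_0$ of \eqref{eq:K0} in the new scale.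

Let $I^{(i)}$ denote the interval observed for a censored unit and put
\begin{gather*}
H_n=n^{-1}\sum_{\text{exact}}\delta_{T_i},\qquad Q_n=n^{-1}\sum_{\text{censored}}\delta_{I^{(i)}},\\
\mathbb G_{n,1}=\sqrt n(H_n-\alpha_{1n}F_0),\qquad \mathbb G_{n,2}=\sqrt n(Q_n-\alpha_{2n}Q).
\end{gather*}
Here $\mathbb G_{n,1}$ and $\mathbb G_{n,2}$ are $\sqrt{\alpha_{1n}}$ and $\sqrt{\alpha_{2n}}$ times ordinary empirical processes of sample sizes $n_1$ and $n_2$; they are independent, and both annihilate constants.

\subsection{Self-consistency and a lower bound for the estimator}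

\begin{lemma}[self-consistency]\label{lem:sc}
Almost surely, for all $h\in\mathcal B$,
\begin{equation}\label{eq:sc}
\int h\,d\widehat F_n=\int h\,dH_n+Q_n\bigl(A_{\widehat F_n}h\bigr).
\end{equation}
In particular $\widehat F_n\ge H_n$ as measures.
\end{lemma}

\begin{proof}
Let $S$ be the pooled set together with the point $1$. Every $T_i$ of an exact unit lies in $S$, and every observed interval contains its right endpoint, which lies in $S$. So the log likelihood $\sum_{\text{exact}}\log F\{T_i\}+\sum_{\text{censored}}\log F(I^{(i)})$ is finite at the uniform distribution on $S$, hence also at $\widehat F_n$. For $x\in S$ its derivative at $\theta=0+$ along $(1-\theta)\widehat F_n+\theta\delta_x$ is nonpositive. Since each term contributes its quotient minus $1$, this says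
\[
D(x):=\frac1n\sum_{\text{exact}}\frac{1(T_i=x)}{\widehat F_n\{T_i\}}+\frac1n\sum_{\text{censored}}\frac{1(x\in I^{(i)})}{\widehat F_n(I^{(i)})}\le1 .
\]
Now $\widehat F_n$ is concentrated on $S$ and $\int D\,d\widehat F_n=(n_1+n_2)/n=1$, so $D=1$ $\widehat F_n$-a.e. Integrating $h=hD$ with respect to $\widehat F_n$ gives \eqref{eq:sc}. For $h\ge0$ the last term in \eqref{eq:sc} is nonnegative, whence $\widehat F_n\ge H_n$.
\end{proof}

Let
\[
r_n=n^{-2/3},\qquad c=\alpha_1/8,
\]
and let $\mathcal F_n$ be the set of candidates $F$ with $F(I)\ge c|I|$ for all intervals with $|I|\ge r_n$. Clearly $F_0\in\mathcal F_n$.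

\begin{lemma}\label{lem:floor}
There are measurable events $\Omega_n$ with $P(\Omega_n)\to1$ such that, for $n$ large, $\widehat F_n\in\mathcal F_n$ on $\Omega_n$.
\end{lemma}

\begin{proof}
Divide $(0,1]$ into $N_n=\lceil4/r_n\rceil$ equal left-open, right-closed cells; their length $\kappa_n=1/N_n$ lies in $[r_n/5,r_n/4]$. Let $\Omega_n$ be the event that each cell contains at least $n_1\kappa_n/2$ exact times and that $\widehat F_n\ge H_n$; the second requirement is dispensed with on a null set by Lemma~\ref{lem:sc}. By Chernoff's bound, $P(\Omega_n^c)\le N_ne^{-n_1\kappa_n/8}\to0$, because $n_1\kappa_n$ is at least of order $n^{1/3}$. An interval with $|I|\ge r_n$ contains full cells of total length at least $|I|-2\kappa_n\ge|I|/2$. So on $\Omega_n$ we have $\widehat F_n(I)\ge H_n(I)\ge\alpha_{1n}|I|/4\ge c|I|$ as soon as $\alpha_{1n}\ge\alpha_1/2$.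
\end{proof}

\subsection{Uniform inversion}

The operator to be inverted is $\beta_1+\beta_2K_F$ with $\beta_1$ near $\alpha_1$. On $L_2(F)$ this is immediate, since $K_F$ is nonnegative and self-adjoint there. But we shall integrate inverse images against $\widehat F_n-F_0$ and insert them in empirical processes, so we need inverses defined everywhere, bounded in sup norm uniformly in $F$. On $\mathcal B$ the operator $K_F$ has norm $1$, so a Neumann series is not available when $\beta_1\le\beta_2$. The remedy is to split $K_F$ at a fixed interval length $\varepsilon_0$: the part from short intervals has small norm by \eqref{eq:rho}, and the part from long intervals maps $L_2(F)$ into bounded functions.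

Let $\mathcal V$ be the set of left-continuous functions of bounded variation on $(0,1]$, and let $TV(h)$ be the total variation.

\begin{lemma}[uniform inversion]\label{lem:inv}
There are finite $M,V,n_0$ such that for all $n\ge n_0$, $F\in\mathcal F_n$, $\alpha_1/2\le\beta_1\le1$ and $\beta_2=1-\beta_1$:
\begin{itemize}
\item[(a)] $\beta_1+\beta_2K_F:\mathcal B\to\mathcal B$ is a bijection, with inverse of norm at most $M$;
\item[(b)] for every $t\in[0,1)$, $h=(\beta_1+\beta_2K_F)^{-1}1_{(0,t]}$ lies in $\mathcal V$, with $\|h\|_\infty\le M$ and $TV(h)\le V$.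
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:rho} choose $\varepsilon_0\in(0,1]$ with $\rho(\varepsilon_0)\le\alpha_1/4$, and $n_0$ with $r_n\le\varepsilon_0$ for $n\ge n_0$. Write $K_F=R+L$ with
\[
Rh(x)=E\bigl[1(|I(x)|<\varepsilon_0)A_Fh(I(x))\bigr],\qquad Lh(x)=E\bigl[1(|I(x)|\ge\varepsilon_0)A_Fh(I(x))\bigr].
\]

\emph{$L_2(F)$ facts.} For $g,h\in\mathcal B$,
\[
\int gK_Fh\,dF=E\sum_{k:\,F(I_k)>0}\frac{\int_{I_k}g\,dF\,\int_{I_k}h\,dF}{F(I_k)},
\]
and the same holds for $R$ and $L$ with the sum restricted to $|I_k|<\varepsilon_0$ and $|I_k|\ge\varepsilon_0$. These forms are symmetric and nonnegative, and by Cauchy--Schwarz, first on each $I_k$ and then in the sum over $k$ and the expectation, they are bounded by $\|g\|_{L_2(F)}\|h\|_{L_2(F)}$. Hence $h=0$ $F$-a.e.\ implies $K_Fh=Rh=Lh=0$ $F$-a.e., and $K_F,R,L$ extend to nonnegative self-adjoint contractions of $L_2(F)$. So $\beta_1+\beta_2K_F$ and $\beta_1+\beta_2R$ are invertible on $L_2(F)$, with inverses of norm at most $1/\beta_1$.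

\emph{Sup-norm facts.} (i) On $\mathcal B$ we have $\|R\|\le\rho(\varepsilon_0)\le\alpha_1/4$, so $\beta_2\|R\|/\beta_1\le\frac12$, and by a Neumann series $B:=\beta_1+\beta_2R$ is invertible on $\mathcal B$ with $\|B^{-1}\|\le2/\beta_1\le4/\alpha_1$. (ii) If $|I|\ge\varepsilon_0$, then $|I|\ge r_n$ and so $F(I)\ge c\varepsilon_0$. Hence $Lh(x)$ is defined for every $x$ and every $h\in L_2(F)$, it depends only on the $F$-class of $h$, and
\[
\|Lh\|_\infty\le\|h\|_{L_2(F)}/(c\varepsilon_0).
\]
By density of $\mathcal B$ this pointwise version represents the $L_2(F)$ extension of $L$.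

\emph{Surjectivity.} Let $g\in\mathcal B$ and let $h_*\in L_2(F)$ solve $(\beta_1+\beta_2K_F)h_*=g$ in $L_2(F)$; then $\|h_*\|_{L_2(F)}\le\|g\|_\infty/\beta_1$. Put $h=B^{-1}(g-\beta_2Lh_*)\in\mathcal B$. In $L_2(F)$ we have $(\beta_1+\beta_2R)h=g-\beta_2Lh_*=(\beta_1+\beta_2R)h_*$, so $h=h_*$ $F$-a.e. By (ii), $Lh=Lh_*$ \emph{everywhere}, and therefore $(\beta_1+\beta_2K_F)h=Bh+\beta_2Lh=g$ everywhere. Moreover
\[
\|h\|_\infty\le\frac4{\alpha_1}\Bigl(1+\frac2{\alpha_1c\,\varepsilon_0}\Bigr)\|g\|_\infty=:M\|g\|_\infty .
\]

\emph{Injectivity.} If $h\in\mathcal B$ and $(\beta_1+\beta_2K_F)h=0$, then $h=0$ $F$-a.e., so $Lh=0$ everywhere, hence $Bh=0$ and $h=0$. This proves (a).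

(b) The bound $\|h\|_\infty\le M$ is contained in (a). For fixed $\pi$, $x\mapsto A_Fh(I(x))$ is a left-continuous step function on $(0,1]$ with at most $m+1$ values bounded by $\|h\|_\infty$ in absolute value, so its total variation is at most $2m\|h\|_\infty$. Taking expectations, $K_Fh$ is left-continuous by bounded convergence, and $TV(K_Fh)\le2m\|h\|_\infty$. As $h=\beta_1^{-1}(1_{(0,t]}-\beta_2K_Fh)$, we get $h\in\mathcal V$ and $TV(h)\le\frac2{\alpha_1}(1+2mM)=:V$.
\end{proof}

\subsection{The identity}

In \eqref{eq:sc} split $Q_n$ into its mean $\alpha_{2n}Q$ and the fluctuation around it. The key point is that $Q(A_{\widehat F_n}h)$ can be computed exactly in terms of $K_{\widehat F_n}$, so that nothing has to be linearized.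

\begin{lemma}[exact identity]\label{lem:identity}
Suppose that \eqref{eq:sc} holds for all $h\in\mathcal B$, that $\widehat F_n\in\mathcal F_n$, $\alpha_{1n}\ge\alpha_1/2$ and $n\ge n_0$, and put $\hat h_t=(\alpha_{1n}+\alpha_{2n}K_{\widehat F_n})^{-1}1_{(0,t]}$. Then
\begin{equation}\label{eq:identity}
\sqrt n\,(\widehat F_n(t)-F_0(t))=\mathbb G_{n,1}\hat h_t+\mathbb G_{n,2}\bigl(A_{\widehat F_n}\hat h_t\bigr),\qquad t\in[0,1).
\end{equation}
\end{lemma}

\begin{proof}
The argument is for a fixed outcome. Write $\Delta=\widehat F_n-F_0$, and hold $\widehat F_n$ fixed in $Q$ and $E$. For $h\in\mathcal B$, by \eqref{eq:Q}, $|I_k|=\widehat F_n(I_k)-\Delta(I_k)$ and Fubini,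
\[
Q(A_{\widehat F_n}h)=E\sum_k\widehat F_n(I_k)A_{\widehat F_n}h(I_k)-E\sum_k\Delta(I_k)A_{\widehat F_n}h(I_k)=\int h\,d\widehat F_n-\int K_{\widehat F_n}h\,d\Delta .
\]
Insert this into \eqref{eq:sc} with $Q_n=(Q_n-\alpha_{2n}Q)+\alpha_{2n}Q$, collect the terms $\int h\,d\widehat F_n$ on the left, where they have the coefficient $1-\alpha_{2n}=\alpha_{1n}$, and subtract $\alpha_{1n}\int h\,dF_0$:
\[
\int(\alpha_{1n}h+\alpha_{2n}K_{\widehat F_n}h)\,d\Delta=\int h\,d(H_n-\alpha_{1n}F_0)+(Q_n-\alpha_{2n}Q)A_{\widehat F_n}h .
\]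
For $h=\hat h_t$ the integrand on the left is $1_{(0,t]}$ at every point, by Lemma~\ref{lem:inv}(a), so the left side is $\Delta((0,t])$. Here it matters that the inversion holds everywhere and not only $\widehat F_n$-a.e.: $\Delta$ charges both the atoms of $\widehat F_n$ and Lebesgue measure.
\end{proof}

\subsection{Reduction to the quotients $\varphi_{F,s}$}

Each $h\in\mathcal V$ has the form $h(x)=h(0+)+\int_{(0,1)}1(s<x)\,\nu_h(ds)$ with a finite signed measure $\nu_h$ satisfying $|\nu_h|((0,1))=TV(h)$. Put
\[
\varphi_{F,s}(I):=A_F1_{(s,1]}(I).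
\]
By Fubini,
\begin{equation}\label{eq:BV}
A_Fh(I)=h(0+)+\int\varphi_{F,s}(I)\,\nu_h(ds).
\end{equation}
For $I=(a,b]$ we have $\varphi_{F,s}(I)=1$ if $s\le a$, $\varphi_{F,s}(I)=0$ if $s\ge b$, and $\varphi_{F,s}(I)\in[0,1]$ if $a<s<b$. With $\|F-F_0\|_\infty=\sup_t|F(t)-t|$,
\begin{equation}\label{eq:phidiff}
|\varphi_{F,s}(I)-\varphi_{F_0,s}(I)|\le\min\bigl(1,\,4\|F-F_0\|_\infty/|I|\bigr)\,1(a<s<b).
\end{equation}
Indeed, let $a<s<b$ and $S=(s,b]$. If $F(I)>0$, then
\[
\frac{F(S)}{F(I)}-\frac{|S|}{|I|}=\frac{F(S)-|S|}{|I|}+\frac{F(S)}{F(I)}\cdot\frac{|I|-F(I)}{|I|},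
\]
and each term is at most $2\|F-F_0\|_\infty/|I|$ in absolute value. If $F(I)=0$ the difference is $0$ by the convention for $A_F$.

\section{Entropy of the quotients}\label{sec:entropy}

\subsection{Tools}

For functions $l\le u$, the bracket $[l,u]$ is the set of $f$ with $l\le f\le u$; its $L_2(P)$-size is $\|u-l\|_{L_2(P)}$, and $N_{[\,]}(\varepsilon,\mathcal G,L_2(P))$ is the least number of brackets of size at most $\varepsilon$ that cover $\mathcal G$. We write $\|\mathbb G_n\|_{\mathcal G}=\sup_{f\in\mathcal G}|\mathbb G_nf|$, where $\mathbb G_n$ is the ordinary empirical process of an i.i.d.\ sample of size $n$ from $P$. Two facts are used.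
\begin{itemize}
\item[(F1)] \cite[Thm.~2.7.5]{VW} The monotone functions $\mathbb R\to[0,1]$ satisfy $\log N_{[\,]}(\varepsilon,L_2(P))\le C_0/\varepsilon$ for every $P$ and $\varepsilon>0$, with $C_0$ universal. (A monotone function on an interval is extended constantly.)
\item[(F2)] \cite[Lemma~3.4.2]{VW} If $Pf^2<\delta^2$ and $\|f\|_\infty\le M_0$ for all $f\in\mathcal G$, then
\[
E^*\|\mathbb G_n\|_{\mathcal G}\lesssim\tilde J(\delta)\Bigl(1+\frac{\tilde J(\delta)}{\delta^2\sqrt n}M_0\Bigr),\qquad \tilde J(\delta)=\int_0^\delta\sqrt{1+\log N_{[\,]}(\varepsilon,\mathcal G,L_2(P))}\,d\varepsilon,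
\]
with a universal constant.
\end{itemize}

\begin{lemma}\label{lem:ep}
Let $\mathcal G_n$ be classes of functions bounded by a fixed constant $M_0$ such that $N_{[\,]}(\varepsilon,\mathcal G_n,L_2(P))\le N(\varepsilon)$ for all $n$ and $0<\varepsilon\le1$, where $N$ is nonincreasing and $\int_0^1\sqrt{1+\log N(\varepsilon)}\,d\varepsilon<\infty$. Then $\|\mathbb G_n\|_{\mathcal G_n}=O_p(1)$ and
\begin{equation}\label{eq:equi}
\lim_{\delta\downarrow0}\limsup_nE^*\sup\bigl\{|\mathbb G_n(f-g)|:f,g\in\mathcal G_n,\ \|f-g\|_{L_2(P)}<\delta\bigr\}=0 .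
\end{equation}
Both conclusions hold for $\mathbb G_{n,1}$ with $P=F_0$ and for $\mathbb G_{n,2}$ with $P=Q$.
\end{lemma}

\begin{proof}
For the first claim apply (F2) with $\delta=M_0+1$; for $\varepsilon>1$ the bracketing numbers are at most $N(1)$. For \eqref{eq:equi} apply (F2) to the class of differences, which are bounded by $2M_0$ and have bracketing numbers at most $N(\varepsilon/2)^2$. For fixed $\delta\le1$, letting $n\to\infty$ leaves a bound $\lesssim\int_0^\delta\sqrt{1+2\log N(\varepsilon/2)}\,d\varepsilon$, which tends to $0$ as $\delta\downarrow0$. The last claim holds because $n_1,n_2\to\infty$ and $\alpha_{1n},\alpha_{2n}\le1$.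
\end{proof}

\subsection{The bounds}

Let $\mathcal V(M,V)=\{h\in\mathcal V:\|h\|_\infty\le M,\ TV(h)\le V\}$.

\begin{lemma}\label{lem:classes}
\begin{itemize}
\item[(a)] $\mathcal V(M,V)$ under $F_0$, and $\mathcal E=\{A_0h:h\in\mathcal V(M,V)\}$ under $Q$, satisfy $\log N_{[\,]}(\varepsilon)\le C/\varepsilon$ for $0<\varepsilon\le1$. Hence the conclusions of Lemma~\ref{lem:ep} hold for $\mathbb G_{n,1}$ on $\mathcal V(M,V)$ and for $\mathbb G_{n,2}$ on $\mathcal E$.
\item[(b)] $\sup_{F\in\mathcal F_n,\,s\in(0,1)}|\mathbb G_{n,2}\varphi_{F,s}|=O_p(1)$.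
\item[(c)] If $\|\widehat F_n-F_0\|_\infty\to0$ in outer probability, then $\sup_s|\mathbb G_{n,2}(\varphi_{\widehat F_n,s}-\varphi_{F_0,s})|=o_p(1)$.
\end{itemize}
\end{lemma}

\begin{proof}[Proof of \textup{(a)}]
Each $h\in\mathcal V(M,V)$ is a difference of two monotone functions bounded by $M+V$; use (F1), with the brackets truncated to the range of the functions. If $[l,u]$ is a bracket containing $h$, then $[A_0l,A_0u]$ contains $A_0h$, and by \eqref{eq:Q} and Jensen
\begin{equation}\label{eq:contr}
Q\bigl((A_0g)^2\bigr)=E\sum_k|I_k|\,(A_0g(I_k))^2\le E\sum_k\int_{I_k}g^2\,dx=\int g^2\,dx .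
\end{equation}
So the size does not increase.
\end{proof}

For (b) and (c) we separate the intervals shorter than $r_n$ from the others. For $I=(a,b]$ and $F\in\mathcal F_n$,
\begin{gather*}
\varphi_{F,s}(I)=1(s\le a)+f_{F,s}(I)+g_{F,s}(I),\\
f_{F,s}=1(a<s<b,\ |I|\ge r_n)\,\frac{F((s,b])}{F((a,b])},\qquad g_{F,s}=1(a<s<b,\ |I|<r_n)\,\varphi_{F,s}.
\end{gather*}
The part $g_{F,s}$ is negligible, and the part $f_{F,s}$ is bracketed. Both steps use the same discretization of $s$.

\emph{A grid.} Fix $\varepsilon\in(0,1]$. Choose $0=s_0<s_1<\dots<s_N=1$ such that each open cell $(s_{j-1},s_j)$ has mass at most $\varepsilon^2$ under the law of $a$ and under the law of $b$, both taken under $Q$. Merging the $i\varepsilon^2$-quantiles, $1\le i\le\varepsilon^{-2}$, of the two laws gives at most $2\varepsilon^{-2}$ interior grid points, so $N\le3\varepsilon^{-2}$; atoms of the laws are harmless, because large ones become grid points and the cells are open. Let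
\[
C_j=\{a\le s_{j-1},\ b\ge s_j\},\qquad D_j=\{a\in(s_{j-1},s_j)\}\cup\{b\in(s_{j-1},s_j)\}.
\]
Then $C_j\cap D_j=\emptyset$ and $Q(D_j)\le2\varepsilon^2$. For $s\in(s_{j-1},s_j]$,
\begin{equation}\label{eq:grid}
\text{on }C_j:\ s\in I;\qquad\text{off }C_j:\ s\in I\ \Rightarrow\ I\in D_j .
\end{equation}
The first claim is clear from $a\le s_{j-1}<s\le s_j\le b$. For the second, $a<s\le b$ and either $a>s_{j-1}$ or $b<s_j$. If $a>s_{j-1}$, then $s_{j-1}<a<s\le s_j$; if $b<s_j$, then $s_{j-1}<s\le b<s_j$. See Figure~\ref{fig:regions}.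

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (0,2.8) rectangle (2.2,5);
\fill[gray!50] (1.6,2.8)--(2.2,2.8)--(2.2,3.4)--cycle;
\fill[gray!50] (2.2,2.2)--(2.8,2.8)--(2.8,5)--(2.2,5)--cycle;
\fill[gray!50] (0,2.2)--(2.2,2.2)--(2.8,2.8)--(0,2.8)--cycle;
\draw[->] (0,0)--(5.4,0) node[right] {$a$};
\draw[->] (0,0)--(0,5.4) node[above] {$b$};
\draw[dashed] (0,0)--(5,5) node[right] {$b=a$};
\draw[thin] (0,1.2)--(3.8,5) node[above right] {$b-a=\varepsilon^2$};
\draw[thin] (2.2,2.2)--(2.2,5);
\draw[thin] (2.8,2.8)--(2.8,5);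
\draw[thin] (0,2.2)--(2.2,2.2);
\draw[thin] (0,2.8)--(2.8,2.8);
\draw[dotted] (2.2,0)--(2.2,2.2);
\draw[dotted] (2.8,0)--(2.8,2.8);
\node[below] at (2.1,0) {$s_{j-1}$};
\node[below] at (2.9,0) {$s_j$};
\node[left] at (0,2.2) {$s_{j-1}$};
\node[left] at (0,2.8) {$s_j$};
\node at (1.0,4.2) {$C_j$};
\node at (2.5,4.4) {$D_j$};
\node at (0.5,2.5) {$D_j$};
\end{tikzpicture}
\caption{Intervals $(a,b]$ as points above the diagonal, for the grid cell $(s_{j-1},s_j]$. Every interval containing a point $s$ of this cell lies in a shaded region. On the dark regions (the strips $D_j$, and the corner of $C_j$ with $b-a<\varepsilon^2$) the trivial bracket $[0,1]$ is used; their total $Q$-mass is at most $3\varepsilon^2$. On the light region the quotient $F((s,b])/F((a,b])$ is bracketed through its log-odds. (Drawn for $r_n\le\varepsilon^2$, when region 3 of the text is empty.)}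
\label{fig:regions}
\end{figure}

\emph{Very short intervals.} Let $e_s(I)=1(s\in I,\ |I|<r_n)$, $s\in(0,1)$, so that $0\le g_{F,s}\le e_s$. By \eqref{eq:grid}, for $s\in(s_{j-1},s_j]$,
\[
1(C_j,\ |I|<r_n)\le e_s\le1(C_j,\ |I|<r_n)+1(D_j),
\]
so $\{e_s\}$ is covered by $3\varepsilon^{-2}$ brackets of size $\sqrt2\,\varepsilon$, for every $n$. By \eqref{eq:Q},
\[
Qe_s^2=Qe_s=E\bigl[|I(s)|\,1(|I(s)|<r_n)\bigr]\le r_n\to0 .
\]
Apply \eqref{eq:equi} to $\{e_s\}\cup\{0\}$, comparing $e_s$ with $0$: $\sup_s|\mathbb G_{n,2}e_s|=o_p(1)$. Consequently, uniformly over all $s$ and all measurable $g$ with $|g|\le e_s$,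
\begin{equation}\label{eq:short}
|\mathbb G_{n,2}g|\le\sqrt n(Q_n+\alpha_{2n}Q)e_s\le|\mathbb G_{n,2}e_s|+2\sqrt n\,r_n=o_p(1),
\end{equation}
because $\sqrt n\,r_n=n^{-1/6}$. No regularity of $g$ in $I$ is needed, and $g$ may depend on the data; this is why nothing has to be known about $\widehat F_n$ below the scale $r_n$.

\emph{Bracketing $\mathcal G_n=\{f_{F,s}:F\in\mathcal F_n,\ s\in(0,1)\}$.} Let $s\in(s_{j-1},s_j]$. We distinguish four regions, which depend only on $(n,\varepsilon,j)$.
\begin{enumerate}
\item Off $C_j$: by \eqref{eq:grid}, $f_{F,s}\ne0$ implies $I\in D_j$, and $Q(D_j)\le2\varepsilon^2$.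
\item On $C_j$ with $|I|<\varepsilon^2$: here $s_j\in I$, and $Q(s_j\in I,\ |I|<\varepsilon^2)=E[|I(s_j)|1(|I(s_j)|<\varepsilon^2)]\le\varepsilon^2$.
\item On $C_j$ with $\varepsilon^2\le|I|<r_n$: $f_{F,s}=0$.
\item On $C_j$ with $|I|\ge\max(r_n,\varepsilon^2)$: $f_{F,s}=v/(v+w)$, where $v=v(b)=F((s,b])$ is nondecreasing in $b\in[s_j,1]$, $w=w(a)=F((a,s])$ is nonincreasing in $a\in[0,s_{j-1}]$, and $v+w=F(I)\ge c\varepsilon^2$. (If $b=s=s_j$, both sides are $0$.)
\end{enumerate}
In region 4 put $\tau=c\varepsilon^3$, $v_\tau=\max(v,\tau)$, $w_\tau=\max(w,\tau)$. The partial derivatives of $v/(v+w)$ are $w/(v+w)^2$ and $-v/(v+w)^2$, bounded in absolute value by $1/(v+w)\le1/(c\varepsilon^2)$ along the segment from $(v,w)$ to $(v_\tau,w_\tau)$. Therefore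
\[
\Bigl|\frac{v_\tau}{v_\tau+w_\tau}-f_{F,s}\Bigr|\le\frac{2\tau}{c\varepsilon^2}=2\varepsilon .
\]
Moreover
\[
\frac{v_\tau}{v_\tau+w_\tau}=\psi(\log v_\tau-\log w_\tau),\qquad\psi(x)=\frac1{1+e^{-x}},
\]
with $\psi$ increasing and $\frac14$-Lipschitz. The functions $b\mapsto\log v_\tau(b)$ and $a\mapsto\log w_\tau(a)$ are monotone with values in $[-\Lambda,0]$, where $\Lambda=\log(1/c)+3\log(1/\varepsilon)$. By (F1), rescaled by $\Lambda$, all such functions are covered by at most $e^{C_0\Lambda/\varepsilon}$ brackets $[l_v,u_v]$, respectively $[l_w,u_w]$, of $L_2$-size $\varepsilon$ under the law of $b$, respectively $a$. So in region 4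
\[
\psi(l_v-u_w)-2\varepsilon\le f_{F,s}\le\psi(u_v-l_w)+2\varepsilon,
\]
and the gap is at most $4\varepsilon+\frac14[(u_v-l_v)+(u_w-l_w)]$. Use the bracket $[0,1]$ in region 2 and on $D_j$, and $[0,0]$ in region 3 and off $C_j\cup D_j$. The total $L_2(Q)$-size is at most $4\varepsilon+\frac12\varepsilon+\sqrt3\,\varepsilon\le7\varepsilon$. Hence for all $n$ and $0<\varepsilon\le1$
\begin{equation}\label{eq:ent}
\log N_{[\,]}(7\varepsilon,\mathcal G_n,L_2(Q))\le\log(3\varepsilon^{-2})+2C_0\Lambda/\varepsilon\le C\varepsilon^{-1}(1+\log(1/\varepsilon)),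
\end{equation}
and the square root of the right side is integrable at $0$. So Lemma~\ref{lem:ep} applies to $\mathcal G_n$.

\begin{proof}[Proof of \textup{(b)}]
The functions $1(s\le a)$ are monotone in $a$, so (F1) and Lemma~\ref{lem:ep} give $\sup_s|\mathbb G_{n,2}1(s\le a)|=O_p(1)$. By \eqref{eq:ent} and Lemma~\ref{lem:ep}, $\sup_{f\in\mathcal G_n}|\mathbb G_{n,2}f|=O_p(1)$. By \eqref{eq:short}, $\sup_{F,s}|\mathbb G_{n,2}g_{F,s}|=o_p(1)$.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
Work on $\Omega_n$ with $n$ large, where $\widehat F_n\in\mathcal F_n$. In $\varphi_{\widehat F_n,s}-\varphi_{F_0,s}$ the terms $1(s\le a)$ cancel, and the difference of the $g$-parts is bounded in absolute value by $e_s$, so \eqref{eq:short} applies to it. By \eqref{eq:phidiff}, for fixed $\tau>0$,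
\[
\sup_s\|f_{\widehat F_n,s}-f_{F_0,s}\|^2_{L_2(Q)}\le16\,\|\widehat F_n-F_0\|_\infty^2/\tau^2+Q(|I|<\tau).
\]
Since $|I|>0$ $Q$-a.s., letting $n\to\infty$ and then $\tau\downarrow0$ shows that the left side tends to $0$ in outer probability. As $f_{\widehat F_n,s}$ and $f_{F_0,s}$ belong to $\mathcal G_n$ on $\Omega_n$, \eqref{eq:equi} for $\mathcal G_n$ finishes the proof.
\end{proof}

\begin{remark}[what the lower bound on $F(I)$ does]
If $F$ ranges over all candidates, the entropy condition can fail. Suppose that, under $Q$, $(a,b)$ has a density bounded below by a positive constant on a square $(s-2\eta,s-\eta)\times(s+\eta,s+2\eta)$. Divide each side into $k$ equal blocks, numbered by increasing distance from $s$. For signs $\sigma_1,\dots,\sigma_k\in\{-1,1\}$ and $\lambda>1$ there is a discrete $F$ such that, up to a common factor, $F((a,s])=\lambda^{2i}$ for $a$ inside block $i$ and $F((s,b])=\lambda^{2j+\sigma_j}$ for $b$ inside block $j$; the required monotonicity holds, since $2j+\sigma_j\le2j+1\le2(j+1)+\sigma_{j+1}$. As $\lambda\to\infty$,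 the quotient $F((s,b])/F((a,b])$ tends to $1(2j+\sigma_j>2i)$, which on the diagonal square $i=j$ equals $1(\sigma_j=1)$. By Hoeffding's inequality, fewer than $k/4$ coordinates of a uniformly random sign vector differ from those of a given one with probability at most $e^{-k/8}$, so a greedy choice gives at least $e^{k/8}$ sign vectors that differ pairwise in at least $k/4$ coordinates. For $\lambda$ large, the corresponding quotients have pairwise $L_2(Q)$ distance at least a constant times $(k\cdot k^{-2})^{1/2}=k^{-1/2}$. So the logarithm of the bracketing number at $\varepsilon$ is at least of order $\varepsilon^{-2}$, and the entropy integral diverges. In \eqref{eq:ent} the lower bound on $F(I)$ replaces such powers $\lambda^{2k}$ by a range $\Lambda$ that is logarithmic in $1/\varepsilon$.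
\end{remark}

\section{Weak convergence}\label{sec:weak}

Let $h_t=J^{-1}1_{(0,t]}$. By Lemma~\ref{lem:inv} with $F=F_0$ and $\beta_1=\alpha_1$, we may take $h_t\in\mathcal V(M,V)$ with $Jh_t=1_{(0,t]}$ everywhere. On $\Omega_n$, for $n$ large and outside a null set, $\widehat F_n\in\mathcal F_n$, the identity \eqref{eq:identity} holds, and $\hat h_t\in\mathcal V(M,V)$ for all $t\in[0,1)$. We work on $\Omega_n$ and write $\Delta=\widehat F_n-F_0$.

\medskip
\noindent\textbf{Step 1: $\|\Delta\|_\infty=O_p(n^{-1/2})$.} Since $\mathbb G_{n,2}$ annihilates constants, \eqref{eq:BV}, Fubini and Lemma~\ref{lem:classes}(b) give, uniformly in $t$,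
\[
\bigl|\mathbb G_{n,2}(A_{\widehat F_n}\hat h_t)\bigr|=\Bigl|\int\mathbb G_{n,2}\varphi_{\widehat F_n,s}\,\nu_{\hat h_t}(ds)\Bigr|\le V\sup_s|\mathbb G_{n,2}\varphi_{\widehat F_n,s}|=O_p(1).
\]
Also $\sup_t|\mathbb G_{n,1}\hat h_t|=O_p(1)$ by Lemma~\ref{lem:classes}(a). Now use \eqref{eq:identity}. No prior consistency is needed, since besides self-consistency the only information about $\widehat F_n$ that entered is $\widehat F_n\in\mathcal F_n$.

\medskip
\noindent\textbf{Step 2: $\sup_t\|\hat h_t-h_t\|_\infty=o_p(1)$.} Since $1_{(0,t]}=\alpha_1h_t+\alpha_2K_0h_t$,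
\[
(\alpha_{1n}+\alpha_{2n}K_{\widehat F_n})(\hat h_t-h_t)=(\alpha_1-\alpha_{1n})h_t+(\alpha_2-\alpha_{2n})K_0h_t-\alpha_{2n}(K_{\widehat F_n}-K_0)h_t .
\]
By \eqref{eq:BV} and \eqref{eq:phidiff}, for every $\tau>0$,
\[
\|(K_{\widehat F_n}-K_0)h_t\|_\infty\le V\sup_xE\min\bigl(1,4\|\Delta\|_\infty/|I(x)|\bigr)\le V\bigl(4\|\Delta\|_\infty/\tau+\rho(\tau)\bigr),
\]
with $\Delta$ held fixed in $E$. Lemma~\ref{lem:inv}(a) yields
\[
\sup_t\|\hat h_t-h_t\|_\infty\le M\bigl[2M|\alpha_{1n}-\alpha_1|+V\bigl(4\|\Delta\|_\infty/\tau+\rho(\tau)\bigr)\bigr].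
\]
Let $n\to\infty$, using Step 1, and then $\tau\downarrow0$, using \eqref{eq:rho}.

\medskip
\noindent\textbf{Step 3: asymptotic linearity.} The difference between the right side of \eqref{eq:identity} and the same expression with $h_t,F_0$ in place of $\hat h_t,\widehat F_n$ is a sum of three terms, each $o_p(1)$ uniformly in $t$:
\begin{itemize}
\item $\mathbb G_{n,1}(\hat h_t-h_t)$, by \eqref{eq:equi} for $\mathcal V(M,V)$ and Step 2;
\item $\mathbb G_{n,2}(A_{\widehat F_n}\hat h_t-A_0\hat h_t)=\int\mathbb G_{n,2}(\varphi_{\widehat F_n,s}-\varphi_{F_0,s})\,\nu_{\hat h_t}(ds)$, by Lemma~\ref{lem:classes}(c), Step 1 and $|\nu_{\hat h_t}|((0,1))\le V$;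
\item $\mathbb G_{n,2}A_0(\hat h_t-h_t)$, by \eqref{eq:equi} for $\mathcal E$ and Step 2, as $\|A_0h\|_{L_2(Q)}\le\|h\|_\infty$.
\end{itemize}
Hence
\begin{equation}\label{eq:linear}
\sup_{0\le t<1}\bigl|\sqrt n(\widehat F_n(t)-F_0(t))-\mathbb Z_n(t)\bigr|=o_p(1),\qquad\mathbb Z_n(t)=\mathbb G_{n,1}h_t+\mathbb G_{n,2}(A_0h_t).
\end{equation}

\medskip
\noindent\textbf{Step 4: the limit.} The finite-dimensional laws of $\mathbb Z_n$ converge to centered Gaussian laws by the central limit theorem for the two independent samples. Since $J\ge\alpha_1$ on $L_2(0,1)$, we have $\|J^{-1}\|\le1/\alpha_1$ there, and with \eqref{eq:contr}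
\[
\|A_0(h_t-h_s)\|_{L_2(Q)}\le\|h_t-h_s\|_{L_2(0,1)}\le\alpha_1^{-1}|t-s|^{1/2}.
\]
By \eqref{eq:equi} for $\mathcal V(M,V)$ and for $\mathcal E$, $\mathbb Z_n$ is asymptotically equicontinuous in outer probability for the metric $|t-s|^{1/2}$, for which $[0,1)$ is totally bounded. By \cite[Thms.~1.5.4, 1.5.7 and Addendum~1.5.8]{VW}, $\mathbb Z_n\Rightarrow Z_2$ in $\ell^\infty[0,1)$, the bounded functions on $[0,1)$ with the sup norm, where $Z_2$ is tight Gaussian with uniformly continuous paths. By \eqref{eq:linear}, $\sqrt n(\widehat F_n-F_0)\Rightarrow Z_2$ in $\ell^\infty[0,1)$. Both sides take values in $D[0,1)$, a closed subspace of $\ell^\infty[0,1)$, and every bounded continuous function on $D[0,1)$ extends to one on $\ell^\infty[0,1)$ by Tietze's theorem. So the convergence holds in $D[0,1)$, and undoing the time change of Section~\ref{sub:scale} gives it in $D[0,\infty)$.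

\medskip
\noindent\textbf{Step 5: the covariance.} Inner products are in $L_2(0,1)$. Since $K_0$ is self-adjoint and $K_01=1$, we have $\int h_t\,dx=\langle J1,h_t\rangle=\langle1,Jh_t\rangle=t$. By \eqref{eq:Q}, $Q(A_0h)=\int h\,dx$ and $Q(A_0g\,A_0h)=\langle g,K_0h\rangle$. Therefore
\begin{align*}
\operatorname{Cov}(Z_2(s),Z_2(t))&=\alpha_1\bigl(\langle h_s,h_t\rangle-st\bigr)+\alpha_2\bigl(\langle h_s,K_0h_t\rangle-st\bigr)\\
&=\langle h_s,Jh_t\rangle-st=\langle J^{-1}1_{(0,s]},1_{(0,t]}\rangle-st,
\end{align*}
which is \eqref{eq:cov} in the uniform scale.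

\section{The information bound}\label{sec:info}

We stay in the uniform scale; \eqref{eq:bound} is unchanged by the time change. Write $\langle g,h\rangle_J=\langle g,Jh\rangle$ and $\|g\|_J^2=\langle g,g\rangle_J$. Put
\[
\tilde h_t=h_t-t,\qquad\text{so that}\quad J\tilde h_t=1_{(0,t]}-t,\quad\int\tilde h_t\,dx=0 .
\]

\begin{proposition}\label{prop:info}
For every $t\in[0,1)$, $\operatorname{Var}Z_2(t)=\|\tilde h_t\|_J^2$ equals the information lower bound \eqref{eq:bound}. Moreover $\widehat F_n$ is regular and efficient: for every bounded Borel $g$ with $\int g\,dx=0$ and $dF_\theta=(1+\theta g)\,dx$, one has $\sqrt n(\widehat F_n-F_{n^{-1/2}})\Rightarrow Z_2$ when the failure times have distribution $F_{n^{-1/2}}$, and $Z_2$ is the optimal limit in the convolution theorem.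
\end{proposition}

\begin{proof}
\emph{Local asymptotic normality.} For $|\theta|\,\|g\|_\infty<1$ the distribution $F_\theta$ is continuous and strictly increasing. The likelihood ratio with respect to $F_0$ is $1+\theta g(T)$ for an exact observation, and $F_\theta(I)/F_0(I)=1+\theta A_0g(I)$ for a censored one, because the law of the examination vector does not depend on $\theta$. Let $P_{n,\theta}$ be the law of the data. With $\theta=n^{-1/2}$ and $\log(1+x)=x-x^2/2+O(|x|^3)$, the cubic terms sum to $O(n^{-1/2})$, the linear terms are $\mathbb G_{n,1}g+\mathbb G_{n,2}A_0g$ since $\int g\,dx=Q(A_0g)=0$, and by the law of large numbers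
\[
\log\frac{dP_{n,n^{-1/2}}}{dP_{n,0}}=\mathbb G_{n,1}g+\mathbb G_{n,2}(A_0g)-\tfrac12\|g\|_J^2+o_p(1),
\]
because $\alpha_1\int g^2\,dx+\alpha_2Q((A_0g)^2)=\|g\|_J^2$. The linear part is asymptotically normal with mean $0$ and variance $\|g\|_J^2$. So the information for $\theta$ per observation is $\|g\|_J^2$, as used in \eqref{eq:bound}.

\emph{The bound.} For mean-zero $g$,
\[
\frac{d}{d\theta}F_\theta(t)\Big|_{\theta=0}=\langle g,1_{(0,t]}\rangle=\langle g,1_{(0,t]}-t\rangle=\langle g,\tilde h_t\rangle_J .
\]
The function $\tilde h_t$ is bounded with mean zero, hence for $t>0$ itself an admissible direction. (For $t=0$ it vanishes, and both the bound and the variance are $0$.) By Cauchy--Schwarz in $\langle\cdot,\cdot\rangle_J$,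
\[
\sup_g\frac{\langle g,1_{(0,t]}\rangle^2}{\|g\|_J^2}=\|\tilde h_t\|_J^2=\langle h_t-t,\,1_{(0,t]}-t\rangle=\langle h_t,1_{(0,t]}\rangle-t^2=\operatorname{Var}Z_2(t),
\]
where $\int h_t\,dx=t$ was used. The supremum over all nonzero mean-zero $g\in L_2(0,1)$ is the same, by the same inequality. The same computation gives $\operatorname{Cov}(Z_2(s),Z_2(t))=\langle\tilde h_s,\tilde h_t\rangle_J$, which is the covariance of the optimal limit in the convolution theorem \cite[Thm.~3.11.2]{VW}.

\emph{Regularity.} By local asymptotic normality and Le Cam's first lemma, $P_{n,n^{-1/2}}$ is contiguous to $P_{n,0}$. So \eqref{eq:linear} and the asymptotic equicontinuity of $\mathbb Z_n$ persist under $P_{n,n^{-1/2}}$. The limiting covariance of $\mathbb Z_n(t)$ with the log likelihood ratio is $\alpha_1\langle h_t,g\rangle+\alpha_2\langle h_t,K_0g\rangle=\langle h_t,Jg\rangle$. By Le Cam's third lemma the finite-dimensional limits of $\mathbb Z_n$ are shifted by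
\[
\langle h_t,Jg\rangle=\langle\tilde h_t,g\rangle_J=\sqrt n\,\bigl(F_{n^{-1/2}}(t)-F_0(t)\bigr),
\]
where the first equality uses $\langle1,Jg\rangle=\langle J1,g\rangle=\int g\,dx=0$. Hence $\sqrt n(\widehat F_n-F_{n^{-1/2}})\Rightarrow Z_2$ under $P_{n,n^{-1/2}}$.
\end{proof}

Section~\ref{sec:weak} and Proposition~\ref{prop:info} together prove Theorem~\ref{thm:main}. The hypotheses entered as follows. Continuity and strict monotonicity of $F_0$ give the uniform scale, and through it the lower bound $\widehat F_n(I)\ge c|I|$ of Lemma~\ref{lem:floor}. Positivity of $\alpha_1$ gives that bound and the invertibility of $J$. Condition \eqref{eq:H} was used only through $\min_k|I_k|>0$ almost surely, that is, to have a partition into intervals of positive length and \eqref{eq:rho}; a quantitative form of this positivity is not needed.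

\begin{thebibliography}{9}

\bibitem{TR301}
\emph{Asymptotic Properties of Nonparametric Estimation Based on Partly Interval-Censored Data}.
\texttt{https://stat.uiowa.edu/sites/stat.uiowa.edu/files/techrep/tr301.pdf}

\bibitem{VW}
van der Vaart and Wellner,
\emph{Weak Convergence and Empirical Processes}, 1996.

\end{thebibliography}

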